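# Norm-preserving extension of Hilbert-space-valued maps and the weak expectation property

## 1. Extension into every dual Banach space

Inner products are linear in the first variable, and "c.p." means completely positive. If $A\subset B$ are $C^*$-algebras, we regard $A^{**}$ as a weak\*-closed subalgebra of the von Neumann algebra $B^{**}$, via the second adjoint of the inclusion.

**Definition.** A $C^*$-algebra $A$ has the *weak expectation property* (WEP) if, for a faithful embedding $A\subset B(H)$ (equivalently, for any such embedding), there is a c.p. contraction $T:B(H)\to A^{**}$ with $T(a)=a$ for all $a\in A$.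

**Example.** Let $A=M_n\subset B(H)$ be unital, with matrix units $\epsilon_{ij}$. Here $A^{**}=A$. Choose a unit vector $\xi\in\epsilon_{11}H$ and let $V:\mathbb C^n\to H$ be the isometry with $V\delta_j=\epsilon_{j1}\xi$, where $(\delta_j)$ is the standard basis. Put $T(x)=V^*xV$, which is c.p. and contractive. Its $(i,j)$ entry is $\langle x\epsilon_{j1}\xi,\epsilon_{i1}\xi\rangle=\langle\epsilon_{1i}x\epsilon_{j1}\xi,\xi\rangle$. For $x=\epsilon_{kl}$ this is $\delta_{ik}\delta_{lj}$, so $T(\epsilon_{kl})=\epsilon_{kl}$. Thus $M_n$ has the WEP.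

If $T$ exists, linear maps extend. For $A=M_n$ as above, any $u:A\to X$ extends to $u\circ T$ on $B(H)$, with the same norm. We ask about the converse: if maps on $A$ extend without increase of norm, must $T$ exist? When all dual spaces are allowed as targets, the answer is quick.

**Proposition 1.** Let $B$ be a unital $C^*$-algebra and $A\subset B$ a $C^*$-subalgebra with $1_B\in A$. Suppose that for every dual Banach space $X$, every bounded $u:A\to X$ has an extension $\tilde u:B\to X$ with $\|\tilde u\|=\|u\|$. Then there is a c.p. contraction $T:B\to A^{**}$ with $T(a)=a$ for all $a\in A$.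

*Proof.* Take $X=A^{**}=(A^*)^*$ and let $u$ be the inclusion $A\to A^{**}$. We get a contraction $T:B\to A^{**}$ that is the identity on $A$, and we must show that it is c.p. A bounded map into a dual space $Y^*$ has a weak\*-continuous extension to $B^{**}$ of the same norm: send $y\in Y$ to the functional $b\mapsto T(b)(y)$ on $B$, and take the adjoint of this map $Y\to B^*$. With $Y=A^*$ this gives a weak\*-continuous contraction $Q:B^{**}\to A^{**}$ extending $T$. Since $Q$ is the identity on $A$, it is the identity on the weak\*-closure $A^{**}$. So $Q$ is a norm-one projection of a $C^*$-algebra onto a $C^*$-subalgebra. By Tomiyama's theorem $Q$ is c.p., and therefore so is $T=Q|_B$. $\square$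

The proof used one map only, the identity, and that map needs the target $A^{**}$. What changes if the only permitted target is the Hilbert space $\ell_2$?

**Question.** Let $A\subset B(H)$ be a unital $C^*$-subalgebra such that every bounded linear $u:A\to\ell_2$ has an extension $\tilde u:B(H)\to\ell_2$ with $\|\tilde u\|=\|u\|$. Does $A$ have the WEP?

The answer is yes. The identity of $A$ is no longer available, so we have to find $\ell_2$-valued maps whose norm-preserving extensions carry enough information to rebuild $T$.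

## 2. The theorem for Hilbert space targets

Recall the projective tensor product $A\widehat\otimes\ell_2$: the completion of the algebraic tensor product for the norm $\inf\sum_k\|a_k\|\|h_k\|$, the infimum running over the representations $t=\sum_k a_k\otimes h_k$. For instance $\mathbb C\,\widehat\otimes\,\ell_2=\ell_2$. Its dual is $L(A,\ell_2^*)$, the bounded linear maps, with $u$ acting by $a\otimes h\mapsto u(a)(h)$.

**Theorem 2.** Let $B$ be a unital $C^*$-algebra and $A\subset B$ a $C^*$-subalgebra with $1_B\in A$. The following are equivalent.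

- (i) There is a c.p. contraction $T:B\to A^{**}$ with $T(a)=a$ for all $a\in A$.
- (ii) For every dual Banach space $X$, every bounded $u:A\to X$ has an extension $\tilde u:B\to X$ with $\|\tilde u\|=\|u\|$.
- (iii) Every bounded $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|=\|u\|$.
- (iv) For all $n\ge1$ and $\varepsilon>0$, every $u:A\to\ell_2^n$ has an extension $\tilde u:B\to\ell_2^n$ with $\|\tilde u\|\le(1+\varepsilon)\|u\|$.
- (v) The natural map $A\widehat\otimes\ell_2\to B\widehat\otimes\ell_2$ is isometric.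

For $B=B(H)$, (i) is the WEP and (iii) is the hypothesis of the question. If the unit of $A$ is a projection $e\ne1_H$, replace $H$ by $eH$ and restrict the extensions to $eB(H)e=B(eH)$. So the theorem answers the question: the extension hypothesis implies that $A$ has the WEP, and conversely the WEP implies the extension hypothesis.

**The implications that need no new idea.**

(i)⇒(ii). Let $X=Y^*$, and let $P:X^{**}\to X$ be restriction of functionals from $Y^{**}$ to $Y$. It is contractive and is the identity on $X\subset X^{**}$. Then $Pu^{**}T:B\to X$ has norm at most $\|u\|$, and on $a\in A$ it equals $Pu^{**}(a)=u(a)$.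

(ii)⇒(iii). The space $\ell_2$ is a dual space.

(iii)⇒(iv). Regard $\ell_2^n$ as a subspace of $\ell_2$, extend $u$, and compose with the orthogonal projection onto $\ell_2^n$.

(v)⇒(iii). Identify $\ell_2$ linearly with $\ell_2^*$. A map $u:A\to\ell_2^*$ is a functional of norm $\|u\|$ on $A\widehat\otimes\ell_2$, which by (v) is isometrically a subspace of $B\widehat\otimes\ell_2$. A Hahn–Banach extension of this functional is a map $\tilde u:B\to\ell_2^*$ with $\|\tilde u\|=\|u\|$, and $\tilde u(a)(h)=u(a)(h)$ for $a\in A$.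

(iii)⇒(v). The natural map is always contractive. For $t\in A\widehat\otimes\ell_2$, the norm of $t$ is the supremum of $|u(t)|$ over $u:A\to\ell_2^*$ with $\|u\|\le1$. By (iii) each such $u$ extends to $\tilde u:B\to \ell_2^*$ with $\|\tilde u\|\le 1$, so the norm of $t$ in $A\widehat\otimes\ell_2$ is at most its norm in $B\widehat\otimes\ell_2$.

What remains is **(iv)⇒(i)**, and the rest of the lecture proves it.

## 3. Maps dominated by states extend for free

The natural first try is a GNS map: take a state $\varphi$ on $A$ with cyclic vector $\Omega$, extend the map $a\mapsto a\Omega$ to $B$, and read an expectation off the extension. The next lemma shows that this can give nothing.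

**Lemma 3.** Let $A\subset B$ be as in Theorem 2 and let $u:A\to\mathcal H$ be linear into a Hilbert space. Suppose there are positive functionals $f,g$ on $A$ with
$$\|u(x)\|^2\le f(x^*x)+g(xx^*)\quad(x\in A),\qquad f(1)+g(1)\le\kappa^2 .$$
Then $u$ extends to $\tilde u:B\to\mathcal H$ with $\|\tilde u\|\le\kappa$.

*Proof.* Extend $f,g$ to positive functionals on $B$ with the same norms. The form $(x,y)\mapsto f(y^*x)+g(xy^*)$ is a semi-inner product on $B$. Let $K$ be the Hilbert space obtained from it by quotient and completion, and $j:B\to K$ the canonical map. Then $\|j(x)\|^2=f(x^*x)+g(xx^*)\le\kappa^2\|x\|^2$. By hypothesis $j(a)\mapsto u(a)$ is well defined and contractive on $j(A)$, so it extends to a contraction $\hat u:\overline{j(A)}\to\mathcal H$. With $P$ the orthogonal projection of $K$ onto $\overline{j(A)}$, put $\tilde u=\hat uPj$. $\square$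

The GNS map satisfies $\|a\Omega\|^2=\varphi(a^*a)$, so Lemma 3 applies with $\kappa=1$: it extends contractively to every $B$, whether or not $A$ has the WEP. The same holds for the symmetrized GNS map, for which $\|u(x)\|^2=\frac12[\varphi(x^*x)+\varphi(xx^*)]$. A useful test map must be a contraction that is *not* dominated with total weight $f(1)+g(1)\le1$.

The room available is limited. Haagerup's Grothendieck inequality (Adv. Math. 56 (1985)) states that a bounded bilinear form $W$ on $A\times A$ satisfies
$$|W(x,y)|\le\|W\|\,(\varphi_1(x^*x)+\varphi_2(xx^*))^{1/2}(\psi_1(y^*y)+\psi_2(yy^*))^{1/2}$$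
for some states $\varphi_1,\varphi_2,\psi_1,\psi_2$. For bounded $u:A\to\ell_2$ apply it to $W(x,y)=\langle u(x),u(y^*)\rangle$, which has norm at most $\|u\|^2$, with $y=x^*$. By the arithmetic–geometric mean inequality,
$$\|u(x)\|^2\le\|u\|^2\big(f(x^*x)+g(xx^*)\big),\qquad f=\tfrac12(\varphi_1+\psi_2),\quad g=\tfrac12(\varphi_2+\psi_1),$$
and $f,g$ are states. Lemma 3 then gives an extension of norm at most $\sqrt2\,\|u\|$, for any $A\subset B$. So a hypothesis with constant $\sqrt2$ carries no information, whereas by Theorem 2(iv) the constants $1+\varepsilon$ for all $\varepsilon>0$ and maps into $\ell_2^n$ already suffice. Consequently, if $A$ fails the WEP, its best extension constant in $B(H)$ lies in $(1,\sqrt2]$. The proof of (iv)⇒(i) will have to exploit the exact value of a norm.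

## 4. Antisymmetric $3\times3$ matrices as a Hilbert space

Here is a contraction on $M_3(\mathbb C)$ that escapes Lemma 3. Let
$$v(x)=\tfrac12\,(x_{12}-x_{21},\;x_{13}-x_{31},\;x_{23}-x_{32})\in\mathbb C^3 .$$
These are the entries of the antisymmetric part $\frac12(x-x^T)$. An antisymmetric $3\times3$ matrix is the matrix of $y\mapsto k\times y$, where the components of $k\in\mathbb C^3$ are, up to sign and order, the three entries above the diagonal. Lagrange's identity
$$|k\times y|^2=|k|^2|y|^2-\Big|\sum_ik_i\overline{y_i}\Big|^2$$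
shows that its operator norm is exactly $|k|$. Hence $|v(x)|=\|\frac12(x-x^T)\|\le\|x\|$, because the transpose is isometric on $M_3(\mathbb C)$. So $v$ is a contraction.

Suppose $|v(x)|^2\le f(x^*x)+g(xx^*)$ for all $x$, with $f,g\geq 0$ on $M_3(\mathbb C)$. Replace $x$ by $k^Txk$ with $k\in U(3)$. The antisymmetric part becomes $k^T\frac12(x-x^T)k$, so $|v|$ does not change. On the other side $x^*x$ becomes $k^*x^*xk$, and $xx^*$ becomes $k^Txx^*\overline k$. Averaging over $U(3)$ gives $|v(x)|^2\le\frac13(f(1)+g(1))\operatorname{Tr}(x^*x)$. At $x=e_{23}-e_{32}$ the left side is $1$ and the right side is $\frac23(f(1)+g(1))$. Thus $f(1)+g(1)\ge\frac32$, and Lemma 3 does not give a contractive extension.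

We want a version with scalars replaced by a von Neumann algebra $N$. The transpose on $M_3(N)$ need not be isometric, so contractivity needs another argument. We also have to decide which functionals to place in the entries. The next section says what they should achieve.

## 5. Standard form, and what a conditional expectation requires

Let $N$ be a von Neumann algebra with a faithful normal state $\varphi$. We use the following from Tomita–Takesaki theory. On the GNS space $L^2(N)$ the vector $\Omega$ is cyclic and separating for $N$. The modular conjugation $J$ is an antiunitary involution with $J\Omega=\Omega$ and $JNJ=N'$. From $\langle J\xi,\eta\rangle=\langle J\eta,\xi\rangle$ one gets $(J\beta J)^*=J\beta^*J$.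

**Example.** Let $N=M_n$ and $\varphi(x)=\operatorname{Tr}(hx)$ with $h>0$ invertible, $\operatorname{Tr}h=1$. Take $L^2(N)=M_n$ with $\langle x,y\rangle=\operatorname{Tr}(y^*x)$, let $N$ act by left multiplication, and put $\Omega=h^{1/2}$. Then $Jx=x^*$, so $J\beta J$ is right multiplication by $\beta^*$, and $J\beta\Omega=h^{1/2}\beta^*=(h^{1/2}\beta^*h^{-1/2})\Omega$.

If $\varphi=\tau$ is a trace, then $Ja\Omega=a^*\Omega$ for $a\in N$, and therefore $J\beta^*J\,d\Omega=d\beta\Omega$.

**The tracial target.** Let $N\subset\mathfrak N$ with common unit, $N$ having a faithful normal tracial state $\tau$. Suppose $f$ is a state on $\mathfrak N$ with $f|_N=\tau$ and $f(\beta c)=f(c\beta)$ for $\beta\in N$, $c\in\mathfrak N$ (a *hypertrace*). Define $E(c)$ on $L^2(N)$ by $\langle E(c)d\Omega,e\Omega\rangle=f(e^*cd)$ for $d,e\in N$. This is bounded, since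
$$|f(e^*cd)|\le f(e^*e)^{1/2}f(d^*c^*cd)^{1/2}\le\|c\|\|d\Omega\|\|e\Omega\|.$$
Moreover
$$\langle E(c)J\beta^*Jd\Omega,e\Omega\rangle=f(e^*cd\beta),\qquad\langle J\beta^*JE(c)d\Omega,e\Omega\rangle=\langle E(c)d\Omega,e\beta^*\Omega\rangle=f(\beta e^*cd).$$
These agree because $f$ is a hypertrace, so $E(c)$ commutes with $JNJ=N'$ and lies in $N$. Thus in the tracial case it is enough to produce a hypertrace.

So we want a functional $\hat\theta_\beta$ on $\mathfrak N$ that is computed in two ways, as $f(\beta\,\cdot)$ and as $f(\cdot\,\beta)$. For general $\varphi$, the vector $J\beta\Omega$ replaces $\beta^*\Omega$, and we only know that it is a limit of vectors $a_n\Omega$ with $a_n\in N$.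

**The mechanism.** Put the *same* functional $\theta_\beta$ into the entries $(1,2)$ and $(2,1)$ of an antisymmetric matrix. In position $(1,2)$ it is tested along the second column of $x$, in position $(2,1)$ along the second row. A sum of a column and a row with orthogonal supports can have norm $1$ while both saturate their Cauchy–Schwarz inequalities. If the norm of the extension is not allowed to grow, both inequalities must then be sharp to second order on the larger algebra as well.

## 6. The test map on $M_3(N)$

Keep $N,\varphi,\Omega,J$ as above. For $\beta\in N$ define a normal functional on $N$ by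
$$\theta_\beta(a)=\langle a\Omega,J\beta\Omega\rangle=\langle J\beta^*\Omega,a^*\Omega\rangle.\tag{1}$$
The two expressions agree. Indeed $J\beta\Omega=J\beta J\Omega$ and $J\beta J\in N'$, so $\langle a\Omega,J\beta J\Omega\rangle=\langle J\beta^*Ja\Omega,\Omega\rangle=\langle aJ\beta^*J\Omega,\Omega\rangle=\langle J\beta^*\Omega,a^*\Omega\rangle$. Since $J$ is antilinear, $\theta_\beta$ is linear in $\beta$. Also $\theta_1=\varphi$. If $\varphi=\tau$ is a trace, then $\theta_\beta(a)=\tau(\beta a)$. In the example above, $\theta_\beta(a)=\operatorname{Tr}(\beta h^{1/2}ah^{1/2})$.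

Let $\mathcal K$ be the completion of $N$ for the inner product $\frac12[\varphi(\beta'^*\beta)+\varphi(\beta\beta'^*)]$, which is definite since $\varphi$ is faithful. Thus
$$\|\beta\|_{\mathcal K}^2=\tfrac12[\varphi(\beta^*\beta)+\varphi(\beta\beta^*)].$$
For $\zeta=(w,\beta)\in\mathbb C^2\oplus N$ and $x\in M_3(N)$ put
$$\psi_\zeta(x)=\tfrac12\Big[\theta_\beta(x_{12}-x_{21})+\sum_{a=1,2}w_a\varphi(x_{a3}-x_{3a})\Big]=\tfrac12\sum_{a,b}t_{ab}(x_{ab}),\tag{2}$$
where $t_{12}=-t_{21}=\theta_\beta$, $t_{a3}=-t_{3a}=w_a\varphi$ for $a=1,2$, and the other entries vanish. For $N=\mathbb C$, the three coefficients of $\beta,w_1,w_2$ are the coordinates of $v$ from Section 4.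

**Symmetry.** We record it to reduce $w$ to one coordinate now and to average later. Let $G=U(2)\times U(1)$. For $(u,\lambda)\in G$ let $g=u\oplus\lambda\in U(3)$ and $\sigma_g(x)=g^Txg$. This is isometric, because $g$ and $g^T$ are scalar unitary matrices. Since $(g^Txg)_{ab}=\sum_{cd}g_{ca}x_{cd}g_{db}$, we have
$$\sum_{a,b}t_{ab}\big((g^Txg)_{ab}\big)=\sum_{c,d}(g\,t\,g^T)_{cd}(x_{cd}).$$
In block form
$$t=\begin{pmatrix}\theta_\beta\,\epsilon&w\varphi\\-w^T\varphi&0\end{pmatrix},\qquad\epsilon=\begin{pmatrix}0&1\\-1&0\end{pmatrix},$$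
and $u\epsilon u^T=\det(u)\epsilon$. So $gtg^T$ is the matrix belonging to $(\lambda uw,\det(u)\beta)$, that is,
$$\psi_\zeta(\sigma_gx)=\psi_{\pi(g)\zeta}(x),\qquad\pi(g)(w,\beta)=(\lambda uw,\det(u)\beta).\tag{3}$$
Here $\pi$ is a unitary representation of $G$ on $\mathbb C^2\oplus\mathcal K$.

**Lemma 4.** $|\psi_{w,\beta}(x)|\le(|w|^2+\|\beta\|_{\mathcal K}^2)^{1/2}\|x\|$ for all $x\in M_3(N)$.

*Proof.* Choose $u\in SU(2)$ with $uw=(0,r)$, $r=|w|$, and put $g=u\oplus1$. With $y=\sigma_g^{-1}(x)$, (3) gives $\psi_{w,\beta}(x)=\psi_{(0,r),\beta}(y)$ and $\|y\|=\|x\|$. So we may assume $w=(0,r)$. Then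
$$2\psi(x)=\big[\theta_\beta(x_{12})-r\varphi(x_{32})\big]+\big[r\varphi(x_{23})-\theta_\beta(x_{21})\big].$$
The first bracket is the inner product of $(x_{12}\Omega,x_{32}\Omega)$ with $(J\beta\Omega,-r\Omega)$. The first vector consists of two of the components of $x$ applied to $(0,\Omega,0)$, so its norm is at most $\|x\|$. Since $\|J\beta\Omega\|^2=\varphi(\beta^*\beta)$, the bracket has modulus at most $\|x\|(\varphi(\beta^*\beta)+r^2)^{1/2}$. By the second form of (1), the second bracket is the inner product of $(-J\beta^*\Omega,r\Omega)$ with $(x_{21}^*\Omega,x_{23}^*\Omega)$. The latter vector consists of two of the components of $x^*$ applied to $(0,\Omega,0)$, so the bracket has modulus at most $\|x\|(\varphi(\beta\beta^*)+r^2)^{1/2}$. Concavity of the square root gives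
$$\tfrac12\big[(\varphi(\beta^*\beta)+r^2)^{1/2}+(\varphi(\beta\beta^*)+r^2)^{1/2}\big]\le(\|\beta\|^2_{\mathcal K}+r^2)^{1/2}.\qquad\square$$

So $\zeta\mapsto\psi_\zeta$ extends to a linear contraction $\mathbb C^2\oplus\mathcal K\to M_3(N)_*$. Let $\mathcal H=(\mathbb C^2\oplus\mathcal K)^*$, a Hilbert space, and define
$$v_\varphi:M_3(N)\to\mathcal H,\qquad v_\varphi(x)(\zeta)=\psi_\zeta(x).$$
This is the adjoint of the previous contraction, so it is a weak\*-weak continuous contraction.

## 7. A contractive extension of $v_\varphi$ forces an expectation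

**Proposition 5.** Let $\mathfrak N$ be a unital $C^*$-algebra and $N\subset\mathfrak N$ a $C^*$-subalgebra with the same unit, where $N$ is a von Neumann algebra with faithful normal state $\varphi$. If $v_\varphi$ extends to a contraction $\tilde v:M_3(\mathfrak N)\to\mathcal H$, then there is a unital c.p. map $E:\mathfrak N\to N$ with $E|_N=\mathrm{id}_N$.

*Proof.* Put $\tilde\psi_\zeta(x)=\tilde v(x)(\zeta)$. It is linear in $\zeta\in\mathbb C^2\oplus\mathcal K$, extends $\psi_\zeta$, and satisfies $|\tilde\psi_\zeta(x)|\le\|\zeta\|\|x\|$.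

**Step 1: averaging.** An arbitrary extension may involve all nine entries of $x$. We make it equivariant, so that only the entries we want survive. With Haar probability measure on $G$ put
$$\hat\psi_\zeta(x)=\int_G\tilde\psi_{\pi(g)^{-1}\zeta}(\sigma_gx)\,dg .$$
The integrand is continuous, because $g\mapsto\pi(g)^{-1}\zeta$ and $g\mapsto\sigma_gx$ are norm continuous and $\tilde\psi$ is jointly bounded. Clearly $\hat\psi_\zeta$ is linear in $\zeta$ and $|\hat\psi_\zeta(x)|\le\|\zeta\|\|x\|$. For $x\in M_3(N)$ the integrand equals $\psi_\zeta(x)$ by (3), so $\hat\psi_\zeta$ extends $\psi_\zeta$. Since $\sigma_g\sigma_kx=g^Tk^Txkg=\sigma_{kg}x$, the substitution $m=kg$ gives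
$$\hat\psi_\zeta(\sigma_kx)=\int_G\tilde\psi_{\pi(m)^{-1}\pi(k)\zeta}(\sigma_mx)\,dm=\hat\psi_{\pi(k)\zeta}(x).$$
Write $\hat\psi_\zeta(x)=\frac12\sum\hat t^{\,\zeta}_{ab}(x_{ab})$ with $\hat t^{\,\zeta}_{ab}\in\mathfrak N^*$. As in Section 6, equivariance means
$$g\,\hat t^{\,\zeta}g^T=\hat t^{\,\pi(g)\zeta},\qquad g=u\oplus\lambda.\tag{4}$$

Take $\zeta=(0,\beta)$ with $\beta\in N$ and write $\hat t$ for $\hat t^{\,\zeta}$. Then (4) reads $g\hat tg^T=\det(u)\hat t$, since $\hat t^{\,\zeta}$ is linear in $\zeta$.

- $u=1,\lambda=-1$ changes the sign of the entries $(a,3),(3,a)$ with $a=1,2$, so these vanish.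
- $u=1,\lambda=i$ gives $-\hat t_{33}=\hat t_{33}$, so $\hat t_{33}=0$.
- $u=\mathrm{diag}(-1,1)$ gives $\hat t_{11}=-\hat t_{11}$ and $\hat t_{22}=-\hat t_{22}$, so both vanish.
- $u=\epsilon$ has determinant $1$, and $\epsilon\begin{pmatrix}0&p\\q&0\end{pmatrix}\epsilon^T=\begin{pmatrix}0&-q\\-p&0\end{pmatrix}$, so $\hat t_{21}=-\hat t_{12}$.

Only $\hat t_{12}=-\hat t_{21}=:\hat\theta_\beta$ survive, and $\hat\theta_\beta\in\mathfrak N^*$ extends $\theta_\beta$.

Now take $\zeta=(e_2,0)$, where $e_2=(0,1)\in\mathbb C^2$. The matrices $g=\mathrm{diag}(z,1,1)$ and $g=\mathrm{diag}(1,z,\bar z)$, $|z|=1$, fix $\zeta$. For diagonal $g$, (4) says $g_{aa}g_{bb}\hat t_{ab}=\hat t_{ab}$. The first family removes every entry with an index $1$. The second removes $\hat t_{22}$ and $\hat t_{33}$. There remain $\hat t_{23}=:f_1$ and $\hat t_{32}=:-f_2$, and both $f_1$ and $f_2$ extend $\varphi$.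

By linearity, for $s>0$ and $\beta\in N$,
$$\hat\psi_{(e_2,s\beta)}(x)=\tfrac12\big[f_1(x_{23})-f_2(x_{32})+s\,\hat\theta_\beta(x_{12}-x_{21})\big].\tag{5}$$

**Step 2: $f_1$ and $f_2$ are states.** We need positivity in order to use Cauchy–Schwarz. Let $y,y'\in\mathfrak N$ be contractions, and let $x$ have entries $x_{23}=y$, $x_{32}=-y'$ and zeros elsewhere, so $\|x\|\le1$. For $\zeta=(e_2,0)$ we get $\frac12\mathrm{Re}[f_1(y)+f_2(y')]\le1$. With $y'=1$ and $f_2(1)=\varphi(1)=1$ this gives $\mathrm{Re}f_1(y)\le1$ for all contractions $y$, so $\|f_1\|\le1=f_1(1)$, and $f_1$ is a state. With $y=1$ we get the same for $f_2$.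

**Step 3: the second-order inequality.** Now we perturb a point where the norm bound is attained. Let $a,b\in\mathfrak N$, let $\beta\in N$, and let $s>0$ be so small that $s\|a\|,s\|b\|\le1$. Let $x\in M_3(\mathfrak N)$ have entries
$$x_{12}=sa,\quad x_{32}=-(1-s^2a^*a)^{1/2},\quad x_{21}=-sb,\quad x_{23}=(1-s^2bb^*)^{1/2}$$
and zeros elsewhere. Write $x=C+R$, with $C$ the second column and $R$ the second row. Then $C^*C=e_{22}\otimes1$ and $RR^*=e_{22}\otimes1$. Also $C^*R=0$, since $C$ has entries only in rows $1,3$ and $R$ only in row $2$. From $RR^*$ being a projection, $R^*R$ is a projection, and it lies under $(e_{11}+e_{33})\otimes1$. Hence $x^*x=e_{22}\otimes1+R^*R$ is a nonzero projection and $\|x\|=1$.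

On $[0,1]$ we have $(1-r)^{1/2}\ge1-\frac r2-\frac{r^2}2=(1-r)(1+\frac r2)$, because $(1-r)(1+\frac r2)^2=1-\frac34r^2-\frac14r^3\le1$. Apply this to $r=s^2a^*a$ and $r=s^2bb^*$ by functional calculus. Then (5) and $|\hat\psi_\zeta(x)|\le\|\zeta\|$ with $\zeta=(e_2,s\beta)$ give
$$\tfrac12\Big[2-\tfrac{s^2}2\big(f_1(bb^*)+f_2(a^*a)\big)-O(s^4)+s^2\mathrm{Re}\,\hat\theta_\beta(a+b)\Big]\le(1+s^2\|\beta\|^2_{\mathcal K})^{1/2}\le1+\tfrac{s^2}2\|\beta\|_{\mathcal K}^2 .$$
Subtract $1$, multiply by $4/s^2$ and let $s\to0$. For all $a,b\in\mathfrak N$,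
$$\big[2\mathrm{Re}\,\hat\theta_\beta(a)-f_2(a^*a)\big]+\big[2\mathrm{Re}\,\hat\theta_\beta(b)-f_1(bb^*)\big]\le\varphi(\beta^*\beta)+\varphi(\beta\beta^*).\tag{6}$$

**Step 4: splitting the inequality.** We separate $a$ from $b$ by making one bracket nearly maximal inside $N$. For $a,b\in N$, (1) gives
$$2\mathrm{Re}\,\hat\theta_\beta(a)-f_2(a^*a)=2\mathrm{Re}\langle a\Omega,J\beta\Omega\rangle-\|a\Omega\|^2=\varphi(\beta^*\beta)-\|a\Omega-J\beta\Omega\|^2,\tag{7}$$
$$2\mathrm{Re}\,\hat\theta_\beta(b)-f_1(bb^*)=2\mathrm{Re}\langle J\beta^*\Omega,b^*\Omega\rangle-\|b^*\Omega\|^2=\varphi(\beta\beta^*)-\|b^*\Omega-J\beta^*\Omega\|^2.\tag{8}$$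
Since $\Omega$ is cyclic, we can choose $b\in N$ making (8) as close to $\varphi(\beta\beta^*)$ as we like, while $a\in\mathfrak N$ is arbitrary in (6). We can also exchange the roles, using (7). So for all $a,b\in\mathfrak N$,
$$2\mathrm{Re}\,\hat\theta_\beta(a)-f_2(a^*a)\le\varphi(\beta^*\beta),\qquad2\mathrm{Re}\,\hat\theta_\beta(b)-f_1(bb^*)\le\varphi(\beta\beta^*).\tag{9}$$

**Step 5: two formulas for $\hat\theta_\beta$.** By (7) and (8), the bounds (9) are almost attained in $N$. Perturbing near such points in all directions of $\mathfrak N$ determines $\hat\theta_\beta$. Choose $a_n\in N$ with $\varepsilon_n=\|a_n\Omega-J\beta\Omega\|\to0$. For $c\in\mathfrak N$ and $r\in\mathbb C$ put $a=a_n+rc$ in the first part of (9). Expanding and using (7) for $a_n$,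
$$2\mathrm{Re}\,r\big(\hat\theta_\beta(c)-f_2(a_n^*c)\big)\le\varepsilon_n^2+|r|^2f_2(c^*c)\quad\text{for all }r\in\mathbb C.$$
Write $D=|\hat\theta_\beta(c)-f_2(a_n^*c)|$ and $F=f_2(c^*c)$. Choosing the argument of $r$, we get $2\rho D\le\varepsilon_n^2+\rho^2F$ for all $\rho\ge0$. If $F>0$, take $\rho=D/F$ to get $D\le\varepsilon_nF^{1/2}$. If $F=0$, let $\rho\to\infty$ to get $D=0$. In both cases $D\le\varepsilon_nf_2(c^*c)^{1/2}$.

Similarly choose $c_n\in N$ with $\delta_n=\|c_n\Omega-J\beta^*\Omega\|\to0$ and put $b=c_n^*+rc$ in the second part of (9). Here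
$$f_1(bb^*)=f_1(c_n^*c_n)+2\mathrm{Re}\,rf_1(cc_n)+|r|^2f_1(cc^*),$$
and (8) for $b=c_n^*$ gives $2\mathrm{Re}\,\hat\theta_\beta(c_n^*)-f_1(c_n^*c_n)=\varphi(\beta\beta^*)-\delta_n^2$. The same optimization yields $|\hat\theta_\beta(c)-f_1(cc_n)|\le\delta_nf_1(cc^*)^{1/2}$. Altogether, for all $c\in\mathfrak N$ and all sequences $a_n,c_n\in N$,
$$\hat\theta_\beta(c)=\lim_nf_2(a_n^*c)\ \text{ if }a_n\Omega\to J\beta\Omega,\qquad\hat\theta_\beta(c)=\lim_nf_1(cc_n)\ \text{ if }c_n\Omega\to J\beta^*\Omega.\tag{10}$$
For $\beta=1$ take $a_n=c_n=1$, which is allowed since $J\Omega=\Omega$. This gives $f_2=\hat\theta_1=f_1$. Call this state $f$; it satisfies $f|_N=\varphi$.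

When $\varphi=\tau$ is a trace, $a_n=\beta^*$ and $c_n=\beta$ are allowed, and (10) says $f(\beta c)=\hat\theta_\beta(c)=f(c\beta)$: the hypertrace of Section 5.

**Step 6: the expectation.** We run the argument of Section 5 with limits. For $c\in\mathfrak N$ and $d,e\in N$, Cauchy–Schwarz for $f$ gives $|f(e^*cd)|\le\|c\|\|d\Omega\|\|e\Omega\|$. So there is $E(c)\in B(L^2(N))$ with
$$\langle E(c)d\Omega,e\Omega\rangle=f(e^*cd)\qquad(d,e\in N).$$
For $c\in N$ the right side is $\varphi(e^*cd)=\langle cd\Omega,e\Omega\rangle$, so $E(c)=c$; in particular $E$ is unital. If $[c_{ij}]\ge0$ in $M_n(\mathfrak N)$, then $\sum_{i,j}\langle E(c_{ij})d_j\Omega,d_i\Omega\rangle=f(\sum_{i,j}d_i^*c_{ij}d_j)\ge0$. As $N\Omega$ is dense, $E$ is c.p.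

It remains to see that $E(c)\in N$. Let $\beta\in N$, and choose $a_n,c_n$ as in (10). Since $J\beta J$ and $J\beta^*J$ lie in $N'$,
$$\langle E(c)J\beta^*J\,d\Omega,e\Omega\rangle=\langle E(c)\,d\,J\beta^*\Omega,e\Omega\rangle=\lim_n\langle E(c)dc_n\Omega,e\Omega\rangle=\lim_nf(e^*cd\,c_n)=\hat\theta_\beta(e^*cd),$$
$$\langle J\beta^*J\,E(c)d\Omega,e\Omega\rangle=\langle E(c)d\Omega,e\,J\beta\Omega\rangle=\lim_n\langle E(c)d\Omega,ea_n\Omega\rangle=\lim_nf(a_n^*e^*cd)=\hat\theta_\beta(e^*cd).$$
Both are equal, so $E(c)$ commutes with $JNJ=N'$. Hence $E(c)\in N''=N$. $\square$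

## 8. From (iv) to corners of $A^{**}$, and back to $A$

Proposition 5 concerns $M_3(N)$, whereas (iv) concerns maps on $A$ into $\ell_2^n$. The first lemma bridges the two.

**Lemma 6.** Assume (iv). Let $\mathcal H$ be a Hilbert space and $V:A^{**}\to\mathcal H$ a weak\*-weak continuous contraction. Then $V$ extends to a contraction $\tilde V:B^{**}\to\mathcal H$.

*Proof.* Let $u=V|_A$. For each nonzero finite-dimensional $F\subset\mathcal H$, with orthogonal projection $P_F$, and each $\varepsilon\in(0,1]$, (iv) gives an extension $u_{F,\varepsilon}:B\to F\subset\mathcal H$ of $P_Fu$ with norm at most $1+\varepsilon$. (If $\mathcal H=0$ there is nothing to prove.) Order the pairs by $F\uparrow$, $\varepsilon\downarrow0$. Since balls of $\mathcal H$ are weakly compact, Tychonoff's theorem gives a subnet converging pointwise weakly on $B$ to a linear map $\tilde u$, and $\|\tilde u\|\le1$. For $a\in A$, $\tilde u(a)=\lim P_Fu(a)=u(a)$. Put $\tilde V=\tilde u^{**}:B^{**}\to\mathcal H^{**}=\mathcal H$, a weak\*-weak continuous contraction. It agrees with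 $V$ on $A$, hence on the weak\*-closure $A^{**}$. $\square$

*Proof of (iv)⇒(i).* Let $z_1\in A^{**}$ be the central projection onto the type I part and $z_2=1-z_1$. We construct $T$ on the two parts separately.

**The type I part.** This part does not need the hypothesis. The algebra $z_1A^{**}$ is of type I, hence injective: unital c.p. maps into it extend to larger unital $C^*$-algebras. So $a\mapsto z_1a$, from $A$ to $z_1A^{**}$, extends to a c.p. contraction $T_1:B\to z_1A^{**}$. (Put $T_1=0$ if $z_1=0$.)

**Finding $3\times3$ matrices in the continuous part.** Suppose $z_2\ne0$; otherwise put $T_2=0$ below. Since $z_2A^{**}$ has no type I summand, $z_2=e_1+e_2+e_3$ with equivalent orthogonal projections (Kadison–Ringrose, *Fundamentals of the Theory of Operator Algebras* II, Lemma 6.5.6). Let $(e_{ij})$ be corresponding matrix units in $z_2A^{**}$ with $e_{ii}=e_i$.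

The test map needs a faithful normal state, so we use $\sigma$-finite projections: a projection $p$ in a von Neumann algebra $M$ is $\sigma$-finite if every orthogonal family of nonzero projections under $p$ is countable, and then $pMp$ has a faithful normal state. For example, the unit of $\ell_\infty(I)$ is $\sigma$-finite exactly when $I$ is countable. For a nonzero $\sigma$-finite projection $p\in e_1A^{**}e_1$ put
$$q_p=\sum_{i=1}^3e_{i1}pe_{1i},\qquad N=pA^{**}p,\qquad\mathfrak N=pB^{**}p .$$
Both algebras have unit $p$. Since $e_{1i}e_{j1}=\delta_{ij}e_1$, $q_p$ is a projection and $q_pe_{j1}=e_{j1}p$. So for $x\in q_pB^{**}q_p$ the elements $e_{1i}xe_{j1}=pe_{1i}xe_{j1}p$ lie in $\mathfrak N$. The map $x\mapsto(e_{1i}xe_{j1})_{ij}$ is a $*$-homomorphism on $q_pB^{**}q_p$, because $\sum_ke_{1i}xe_{k1}e_{1k}ye_{j1}=e_{1i}xz_2ye_{j1}=e_{1i}xye_{j1}$. Its inverse is $(y_{ij})\mapsto\sum e_{i1}y_{ij}e_{1j}$. As $e_{ij}\in A^{**}$, it carries $q_pA^{**}q_p$ onto $M_3(N)$. Thus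
$$q_pA^{**}q_p=M_3(N)\subset M_3(\mathfrak N)=q_pB^{**}q_p .$$

**Applying the proposition in each corner.** Let $\varphi$ be a faithful normal state on $N$. The map $V(x)=v_\varphi(q_pxq_p)$ is a weak\*-weak continuous contraction $A^{**}\to\mathcal H$. By Lemma 6 it extends to a contraction on $B^{**}$, whose restriction to $q_pB^{**}q_p=M_3(\mathfrak N)$ is a contractive extension of $v_\varphi$. Proposition 5 gives a unital c.p. map $E_p:\mathfrak N\to N$ that is the identity on $N$. Set
$$T_p:B^{**}\to q_pA^{**}q_p,\qquad T_p(x)=(\mathrm{id}_{M_3}\otimes E_p)(q_pxq_p).$$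
It is a c.p. contraction, and $T_p(a)=q_paq_p$ for $a\in A^{**}$.

**Letting $p$ increase.** We check that the corners exhaust $z_2$. In a von Neumann algebra the $\sigma$-finite projections are exactly the supports $s(\omega)$ of normal positive functionals $\omega$: if $\omega_0$ is faithful and normal on $pMp$, then $\omega_0(p\,\cdot\,p)$ has support $p$; conversely $\omega$ is faithful on $s(\omega)Ms(\omega)$, and a faithful normal positive functional allows only countable orthogonal families. Since $s(\omega_1)\vee s(\omega_2)=s(\omega_1+\omega_2)$, the $\sigma$-finite projections of $e_1A^{**}e_1$ are upward directed. Every nonzero projection dominates a nonzero $\sigma$-finite one, namely the support of the functional given by a vector in its range. So their supremum is $e_1$. As $p$ increases we get $p\to e_1$ strongly, and hence $q_p\uparrow\sum_ie_{i1}e_1e_{1i}=z_2$ strongly.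

The contractions $B^{**}\to z_2A^{**}$ form a compact set in the point-weak\* topology. Let $T_2:B^{**}\to z_2A^{**}$ be a cluster point of $(T_p)_p$. It is a contraction, and it is c.p. because positive cones are weak\*-closed. For $a\in A^{**}$, $T_2(a)=\lim q_paq_p=z_2az_2=z_2a$.

**Putting the two parts together.** Let $T=T_1+T_2|_B:B\to z_1A^{**}\oplus z_2A^{**}=A^{**}$. It is c.p., and it is contractive since both summands are and the norm of the direct sum is the maximum. For $a\in A$, $T(a)=z_1a+z_2a=a$. This is (i), and Theorem 2 is proved. $\square$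

## 9. Injective von Neumann algebras

**Corollary 7.** A von Neumann algebra $M\subset B(H)$ is injective if and only if every bounded $u:M\to\ell_2$ extends to $B(H)$ with the same norm.

*Proof.* Suppose the extension property holds. As after Theorem 2, we may assume $1_M=1_H$. Theorem 2 with $A=M$, $B=B(H)$ gives a c.p. contraction $T:B(H)\to M^{**}$ that is the identity on $M$. Compose it with the canonical normal $*$-homomorphism $M^{**}\to M$, which is also the identity on $M$. The result is a c.p. contraction $B(H)\to M$ that is the identity on $M$, so $M$ is injective. Conversely, if $M$ is injective, compose $u$ with a norm-one projection $B(H)\to M$. $\square$
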